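# Uniqueness in law for a Fleming–Viot equation with site-dependent noise

## Two sites: a Wright–Fisher diffusion with unequal noise

Put a unit of mass on two sites, $p_1+p_2=1$, and let it move by
$$dp_i=\sqrt{\alpha_ip_i}\,dB_i-p_i\sum_{j=1,2}\sqrt{\alpha_jp_j}\,dB_j,\qquad i=1,2, \tag{1}$$
with independent Brownian motions $B_1,B_2$ and constants $\alpha_1,\alpha_2>0$. The subtracted term keeps $p_1+p_2=1$. Write $p=p_1$. The coefficient of $dB_1$ in $dp$ is $\sqrt{\alpha_1p}\,(1-p)$ and that of $dB_2$ is $-p\sqrt{\alpha_2(1-p)}$, so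
$$d\langle p\rangle_t=g(p_t)\,dt,\qquad g(p)=\alpha_1p(1-p)^2+\alpha_2(1-p)p^2=\alpha_1p+(\alpha_2-2\alpha_1)p^2+(\alpha_1-\alpha_2)p^3 .$$

Is the law of $p$ determined by $p_0$? The natural first attempt is to compute moments. By Itô's formula,
$$\frac{d}{dt}E[p_t^n]=\frac{n(n-1)}2E[p_t^{n-2}g(p_t)].$$
If $\alpha_1=\alpha_2=1$, then $g(p)=p-p^2$. The equation for the $n$-th moment involves moments of order at most $n$, and one solves recursively: $E[p_t]=p_0$, $E[p_t^2]=p_0-(p_0-p_0^2)e^{-t}$, and so on. Since $p_t\in[0,1]$, the moments determine the law of $p_t$.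

If $\alpha_1=1$, $\alpha_2=2$, then $g(p)=p-p^3$, and
$$\tfrac{d}{dt}E[p^2]=E[p]-E[p^3],\qquad \tfrac{d}{dt}E[p^3]=3E[p^2]-3E[p^4],\ \dots$$
The $n$-th equation needs the $(n+1)$-st moment, and the system never closes. This is where the moment method stops: the cubic term of $g$ has coefficient $\alpha_1-\alpha_2$. For two sites one is rescued by the Yamada–Watanabe theorem, because $\sqrt g$ is Hölder-$\frac12$ on $[0,1]$; but that argument uses that $p$ is a single real number. We want something that survives when the two sites become a line.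

Here is a different treatment of (1). Change the measure so that $dB_i=dB_i^Q-\sqrt{\alpha_ip_i}\,dt$ with $B^Q_1,B^Q_2$ independent Brownian motions under $Q$. Let $dm=m\sum_j\sqrt{\alpha_jp_j}\,dB_j^Q$, $m_0=1$, and put $X_i=mp_i$. Under $Q$ the process $p_i$ has drift $-(\alpha_ip_i-p_i\sum_j\alpha_jp_j)$, and $d\langle m,p_i\rangle=m(\alpha_ip_i-p_i\sum_j\alpha_jp_j)\,dt$. In the product rule these cancel, and so do the terms with $p_i\,dm$:
$$dX_i=\sqrt{\alpha_i\,m\,X_i}\;dB_i^Q,\qquad m=X_1+X_2 .$$
If $m$ were a constant $c$, these would be two independent Feller diffusions $dX=\sqrt{c\alpha X}\,dB$, and their Laplace transforms are explicit. If $V'=-\frac{c\alpha}2V^2$, $V_0=\varphi$, then $e^{-V_{s-t}X_t}$ has drift $e^{-V_{s-t}X_t}\{V'_{s-t}X_t+\frac{c\alpha}2V_{s-t}^2X_t\}dt=0$, so $E[e^{-\varphi X_s}]=e^{-V_sX_0}$ with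
$$\frac1{V_t}=\frac1\varphi+\frac{c\alpha t}2 . \tag{2}$$
But $m$ is not constant. With $\psi_{i,t}=V_{i,s-t}$, where $V_i$ solves the equation with $\alpha_i$, the process $\exp(-\sum_i\psi_{i,t}X_{i,t})$ has drift
$$\tfrac12(m-c)\sum_i\alpha_i\psi_i^2X_i\;e^{-\sum_i\psi_iX_i}.$$
This is small when $m$ is near $c$, but not zero. The proof below works on the line with this drift. Note, in (2), that the flow is a translation in the variable $1/V$; this will decide which complex exponents are allowed.

## The equation on the line and the uniqueness statement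

**Definition (tempered functions).** $C_{\rm tem}$ is the set of $f\in C(\mathbb R)$ with $|f|_\lambda:=\sup_x|f(x)|e^{-\lambda|x|}<\infty$ for every $\lambda>0$, with the topology given by the norms $|\cdot|_\lambda$, $\lambda>0$.

For instance $1+x^2\in C_{\rm tem}$, but $e^{|x|}\notin C_{\rm tem}$ (take $\lambda=\frac12$). If $f\in C_{\rm tem}$, then $|f(x)|e^{-\lambda|x|}\le|f|_{\lambda/2}e^{-\lambda|x|/2}\to0$, so compactly supported continuous functions are dense; thus $C_{\rm tem}$ is separable, and it is completely metrizable (use $\lambda=1/n$).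

Recall that a space-time white noise $W$ relative to a filtration $(\mathcal F_t)$ lets us integrate every predictable $h$ with $\int_0^t\!\int h^2\,dy\,ds<\infty$ a.s.; the integral $\int_0^t\!\int h\,dW$ is a continuous local martingale, and the covariation of $\int\!\int h\,dW$ and $\int\!\int g\,dW$ is $\int_0^t\!\int hg\,dy\,ds$. Girsanov's theorem: if $\int_0^T\!\int h^2\,dy\,ds$ is bounded by a constant, then $\exp(\int_0^T\!\int h\,dW-\frac12\int_0^T\!\int h^2)$ has mean one (Novikov), and under the reweighted measure $W(ds,dy)-h\,ds\,dy$ is a white noise on $[0,T]$ for the same filtration.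

The equation, with $\Delta=\partial^2/\partial x^2$, is
$$\frac{\partial u}{\partial t}=\Delta u+\sigma(x,u)-u\int_{\mathbb R}\sigma(y,u(t,y))dy+\sqrt{\alpha(x)u}\,\dot W-u\int_{\mathbb R}\sqrt{\alpha(y)u(t,y)}\,\dot W(t,y)dy,\quad u(0,x)=f(x). \tag{3}$$
Here $\alpha:\mathbb R\to\mathbb R$ is uniformly positive, bounded and continuous, and $\sigma:\mathbb R\times\mathbb R\to\mathbb R$ is continuous with $|\sigma(x,u)|\le C|u|$ for a constant $C>0$. It need not be of the form $\sigma(x)u$; for example $\sigma(x,u)=u\sin u$ is allowed. Write $\langle g,h\rangle=\int_{\mathbb R}gh\,dx$, without complex conjugation.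

**Definition (solution).** A $C_{\rm tem}$-valued probability density solution of (3) with initial density $f$ is a pair $(u,W)$ on a filtered probability space $(\Omega,\mathcal F,\mathcal F_t,P)$, where $W$ is an $\mathcal F_t$-white noise and $u$ is $\mathcal F_t$-adapted with continuous paths in $C_{\rm tem}$, such that every $u(t,\cdot)$ is a probability density, $u(0)=f$, and for all $\varphi\in C_c^\infty(\mathbb R)$
$$\langle u(t),\varphi\rangle=\langle f,\varphi\rangle+\int_0^t\Big\{\langle u(s),\Delta\varphi\rangle+\int\sigma(x,u(s,x))\varphi(x)dx-\int\sigma(x,u(s,x))dx\,\langle u(s),\varphi\rangle\Big\}ds+M_t(\varphi), \tag{4}$$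
with $M_t(\varphi)=\int_0^t\!\int\sqrt{\alpha(y)u(s,y)}\,(\varphi(y)-\langle u(s),\varphi\rangle)\,W(ds,dy)$. Uniqueness in law means that any two solutions with the same $f$, possibly on different spaces, give the same law of $u$ on $C([0,\infty),C_{\rm tem})$.

The quadratic variation of $M(\varphi)$ is
$$\langle M(\varphi)\rangle_t=\int_0^t\big(\langle u,\alpha\varphi^2\rangle-2\langle u,\alpha\varphi\rangle\langle u,\varphi\rangle+\langle u,\alpha\rangle\langle u,\varphi\rangle^2\big)ds .$$
For constant $\alpha$ the integrand is $\alpha(\langle u,\varphi^2\rangle-\langle u,\varphi\rangle^2)$, since $\langle u,1\rangle=1$: quadratic. For non-constant $\alpha$ it is cubic, as on two sites. Existence of solutions is known for every probability density $f\in C_{\rm tem}$. Uniqueness in law is known when $\alpha$ is constant and $\sigma(x,u)=\sigma(x)u$, where (3) reduces to a standard Fleming–Viot diffusion model incorporating selection. The question comes from "Two Contrasting Properties of Solutions for One-Dimensional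 Stochastic Partial Differential Equations": does uniqueness in law hold for non-constant $\alpha$ and general $\sigma$? The answer is yes, and we prove more.

Let $R:[0,\infty)\times\mathbb R\times C([0,\infty),C_{\rm tem})\to\mathbb R$ be Borel with $|R|\le C$ and $R(s,x,w)=R(s,x,w(\cdot\wedge s))$. Consider (3) with $\sigma(x,u(s,x))$ replaced by $R(s,x,u)u(s,x)$. Solutions are defined as above, except that $u(0)$ may be a random $\mathcal F_0$-measurable probability density in $C_{\rm tem}$.

**Theorem 1.** Let $\alpha$ be Borel with $0<a\le\alpha\le b<\infty$ (continuity is not needed), and let $R$ be as above.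

1. Any two $C_{\rm tem}$-valued probability density solutions whose initial densities have the same law induce the same law on $C([0,\infty),C_{\rm tem})$.
2. If $R(s,x,w)=\bar R(x,w(s))$ with $\bar R$ bounded Borel on $\mathbb R\times C_{\rm tem}$, every solution satisfies $E[H(u_{s_0+\cdot})|\mathcal F_{s_0}]=E[H(u_{s_0+\cdot})|u_{s_0}]$ for all $s_0\ge0$ and bounded Borel $H$.

**Corollary 2.** For every uniformly positive bounded continuous $\alpha$ (non-constant or not), every continuous $\sigma$ with $|\sigma(x,u)|\le C|u|$ and every probability density $f\in C_{\rm tem}$, uniqueness in law holds for $C_{\rm tem}$-valued probability density solutions of (3).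

*Proof of Corollary 2 from Theorem 1.* Take $u(0)=f$ and $R(s,x,w)=\frac{\sigma(x,w(s,x))}{w(s,x)}1_{\{w(s,x)>0\}}$. This is Borel with $|R|\le C$. A continuous density is nonnegative everywhere, and $\sigma(x,0)=0$, so $R(s,x,u)u(s,x)=\sigma(x,u(s,x))$. $\square$

Throughout, $a,b$ are as in Theorem 1, $S_t=e^{t\Delta}$ has kernel $(4\pi t)^{-1/2}e^{-x^2/4t}$, and filtrations are augmented to satisfy the usual conditions ($W$ stays a white noise). Brackets of complex semimartingales are bilinear. A nonnegative integrable function $X$ is also read as the measure $X(x)dx$.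

## From a probability density to a mass-dependent superprocess

Let $(u,W)$ be a solution under $P$, with $R_s(y)=R(s,y,u)$. If $t_n\to t$, then $u_{t_n}\to u_t$ pointwise, so by Scheffé's lemma $t\mapsto u_t$ is continuous in $L^1(\mathbb R)$.

**Step 1: more test functions.** We will test with $1$ and with heat-semigroup images, so we need (4) for $\varphi\in C_b^2(\mathbb R;\mathbb C)$. Complex values come by linearity. For $\varphi\in C_c^2$, mollifications $\varphi_j\to\varphi$ in $C^2$ with a common compact support. The drift terms converge, and the bracket of the difference of the martingale parts is at most $4bt\|\varphi_j-\varphi\|_\infty^2\to0$. For $\varphi\in C_b^2$ use $\varphi\zeta(\cdot/n)$ with $\zeta\in C_c^\infty$, $0\le\zeta\le1$, $\zeta=1$ near $0$. The functions and their second derivatives are bounded and converge pointwise, and $|Ru|\le Cu$, so the drift terms converge by bounded convergence. With $\theta_n=\varphi(1-\zeta(\cdot/n))$ the difference $D^n$ of the martingale parts has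
$$\langle D^n,\overline{D^n}\rangle_t=\int_0^t\langle u_s,\alpha|\theta_n-\langle u_s,\theta_n\rangle|^2\rangle ds\le b\int_0^t\langle u_s,|\theta_n|^2\rangle ds\to0 .$$
Both sides of the limiting identity are continuous in $t$, so it holds for all $t$ a.s.

**Step 2: change of measure.** This removes $R$ and produces the drift that we cancel in Step 3. Fix $T>0$ and put
$$\vartheta_s(y)=1+\frac{R_s(y)}{\alpha(y)},\qquad h=-\vartheta\sqrt{\alpha u},\qquad|\vartheta|\le1+\frac Ca .$$
Since $s\mapsto u(\cdot\wedge s)$ is continuous and adapted, and $R$ is Borel, $h$ is predictable; and $\int h^2dy=\langle u,\alpha\vartheta^2\rangle\le b(1+C/a)^2$. So $dQ/dP|_{\mathcal F_T}=\exp(\int_0^T\!\int h\,dW-\frac12\int_0^T\!\int h^2)$ defines a probability under which $W^Q(ds,dy)=W(ds,dy)+\vartheta\sqrt{\alpha u}\,ds\,dy$ is an $\mathcal F_t$-white noise on $[0,T]$. The density process starts at $1$, so $Q=P$ on $\mathcal F_0$. Inserting $dW=dW^Q+h\,ds\,dy$ into the inverse density gives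
$$\frac{dP}{dQ}\Big|_{\mathcal F_T}=\exp\Big(J-\tfrac12\int_0^T\langle u_s,\alpha\vartheta_s^2\rangle ds\Big),\qquad J=\int_0^T\!\!\int\vartheta\sqrt{\alpha u}\,dW^Q. \tag{5}$$
Because $\sqrt{\alpha u}\,h=-(\alpha+R)u$,
$$\int\sqrt{\alpha u}(\varphi-\langle u,\varphi\rangle)h\,dy=-\langle Ru,\varphi\rangle+\langle Ru,1\rangle\langle u,\varphi\rangle-\langle u,\alpha\varphi\rangle+\langle u,\alpha\rangle\langle u,\varphi\rangle .$$
The first two terms cancel the $R$-drift, and under $Q$
$$d\langle u,\varphi\rangle=\langle u,\varphi''\rangle ds-(\langle u,\alpha\varphi\rangle-\langle u,\alpha\rangle\langle u,\varphi\rangle)ds+\int\sqrt{\alpha u}\,(\varphi-\langle u,\varphi\rangle)W^Q(ds,dy).$$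

**Step 3: a random total mass.** We undo the normalization, as on two sites. Let $L_t=\int_0^t\!\int\sqrt{\alpha u}\,dW^Q$ and $m_t=\exp(L_t-\frac12\langle L\rangle_t)$, so $dm=m\,dL$, $m_0=1$, $m>0$. Put $X_t=m_tu_t$; then $m_t=\langle X_t,1\rangle$. We have $d\langle L,\langle u,\varphi\rangle\rangle=(\langle u,\alpha\varphi\rangle-\langle u,\alpha\rangle\langle u,\varphi\rangle)ds$. In $d(m\langle u,\varphi\rangle)=m\,d\langle u,\varphi\rangle+\langle u,\varphi\rangle dm+d\langle m,\langle u,\varphi\rangle\rangle$ the covariation cancels the second drift above, and the noise terms add up to $m\int\varphi\sqrt{\alpha u}\,dW^Q$. Hence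
$$d\langle X,\varphi\rangle=\langle X,\varphi''\rangle ds+\int\varphi\,dM,\quad M(ds,dy)=m_s\sqrt{\alpha u}\,W^Q(ds,dy),\quad\varphi\in C_b^2(\mathbb R;\mathbb C). \tag{6}$$
The covariation density of $M$ is $m^2\alpha u=m\,\alpha X$, and $dm=\int1\,dM$. So formally $dX=\Delta X\,dt+\sqrt{\alpha X\langle X,1\rangle}\,dW^Q$. Only the factor $m=\langle X,1\rangle$ separates this from super-Brownian motion with branching rate $c\,\alpha(x)$. The paths of $X$ are continuous in $C_{\rm tem}$ and in $L^1$.

**Step 4: time-dependent test functions.** The log-Laplace solutions used later are only bounded Borel, so (6) must be put in mild form.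

**Lemma 3.** Let $0\le s_0\le s_0+s\le T$, let $\varphi$ be bounded Borel on $\mathbb R$ and $k$ bounded Borel on $[0,s]\times\mathbb R$ (complex-valued). Put $\psi_t=S_{s-t}\varphi-\int_t^sS_{r-t}k_r\,dr$. Then for each $t\in[0,s]$, a.s.,
$$\langle X_{s_0+t},\psi_t\rangle=\langle X_{s_0},\psi_0\rangle+\int_0^t\langle X_{s_0+r},k_r\rangle dr+\int_{s_0}^{s_0+t}\!\!\int\psi_{r-s_0}\,dM .$$

*Proof.* Take $s_0=0$; the general case is the same after shifting time. For $\varepsilon>0$ let $\psi_t^\varepsilon=S_\varepsilon\psi_t=S_{s-t+\varepsilon}\varphi-\int_t^sS_{r-t+\varepsilon}k_r\,dr$. Since $\psi$ is bounded, the derivatives of $\psi^\varepsilon_t$ up to order $2$ are bounded uniformly in $t$.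

First we check that $\psi^\varepsilon$ solves the backward equation. For $t'<t$, by $S_\tau g-S_{\tau'}g=\int_{\tau'}^\tau\Delta S_qg\,dq$ for $\tau\ge\tau'\ge\varepsilon$,
$$\psi^\varepsilon_t-\psi^\varepsilon_{t'}=-\int_{t'}^t\Delta S_{s-q+\varepsilon}\varphi\,dq+\int_t^s\!\int_{t'}^t\Delta S_{r-q+\varepsilon}k_r\,dq\,dr+\int_{t'}^t\Big[S_\varepsilon k_r+\int_{t'}^r\Delta S_{r-q+\varepsilon}k_r\,dq\Big]dr .$$
The two double integrals together are $\int_{t'}^t\int_q^s\Delta S_{r-q+\varepsilon}k_r\,dr\,dq$. Hence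
$$\psi^\varepsilon_t-\psi^\varepsilon_{t'}=\int_{t'}^t\big(-\Delta\psi^\varepsilon_r+S_\varepsilon k_r\big)dr .$$
Also $\tau\mapsto\Delta S_\tau$ is bounded and Lipschitz on $[\varepsilon,\infty)$ as an operator on bounded functions, so $t\mapsto\Delta\psi^\varepsilon_t$ is continuous in sup norm; and so is $t\mapsto\psi^\varepsilon_t$, by the last formula.

For a partition $(t_i)$ of $[0,t]$ write
$$\langle X_t,\psi^\varepsilon_t\rangle-\langle X_0,\psi_0^\varepsilon\rangle=\sum_i\langle X_{t_{i+1}},\psi^\varepsilon_{t_{i+1}}-\psi^\varepsilon_{t_i}\rangle+\sum_i\langle X_{t_{i+1}}-X_{t_i},\psi^\varepsilon_{t_i}\rangle .$$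
The first sum is $\sum_i\int_{t_i}^{t_{i+1}}\langle X_{t_{i+1}},-\Delta\psi^\varepsilon_r+S_\varepsilon k_r\rangle dr$. By uniform $L^1$-continuity of $X$ on $[0,t]$ it tends to $\int_0^t\langle X_r,-\Delta\psi_r^\varepsilon+S_\varepsilon k_r\rangle dr$ under refinement. By (6) the second sum is $\sum_i\{\int_{t_i}^{t_{i+1}}\langle X_r,\Delta\psi^\varepsilon_{t_i}\rangle dr+\int_{t_i}^{t_{i+1}}\!\int\psi^\varepsilon_{t_i}dM\}$. By the sup-norm continuity it tends in probability to $\int_0^t\langle X_r,\Delta\psi^\varepsilon_r\rangle dr+\int_0^t\!\int\psi^\varepsilon_r\,dM$; for the last term the bracket of the difference is at most $b\sup_{r\le t}m_r^2\cdot t\cdot\sup_{i,\,r\in[t_i,t_{i+1}]}\|\psi^\varepsilon_{t_i}-\psi^\varepsilon_r\|_\infty^2$. Adding,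
$$\langle X_t,\psi^\varepsilon_t\rangle=\langle X_0,\psi^\varepsilon_0\rangle+\int_0^t\langle X_r,S_\varepsilon k_r\rangle dr+\int_0^t\!\!\int\psi^\varepsilon_r\,dM .$$
Let $\varepsilon\to0$. For bounded $g$, $S_\varepsilon g\to g$ boundedly and Lebesgue-a.e., and $X_r$ has a density. So the first three terms converge to the same terms without $\varepsilon$, and $\int_0^tm_r\langle X_r,\alpha|\psi_r^\varepsilon-\psi_r|^2\rangle dr\to0$ a.s., which handles the stochastic integral. $\square$

## The drift that survives, and why real exponents do not absorb it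

Fix $c>0$ and a bounded $\varphi\ge0$, let $\partial_tV=\Delta V-\frac c2\alpha V^2$, $V_0=\varphi$, and $\psi_t=V_{s-t}$. As on two sites, $e^{-\langle X_t,\psi_t\rangle}$ has drift
$$\tfrac12(m_t-c)\,\langle X_t,\alpha\psi_t^2\rangle\,e^{-\langle X_t,\psi_t\rangle}. \tag{7}$$
Suppose we have two solutions, and let $d_s(\varphi)$ be the difference of the two values of $E[e^{-\langle X_s,\varphi\rangle}]$. Bounding (7) in absolute value only shows that $d_s(\varphi)$ is small if $m$ stays near $c$. We need $d=0$. So the drift must be written through functionals of the same kind, so that its contribution to $d_s(\varphi)$ is again an average of $d$'s, and the inequality can be closed.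

With real exponents this cannot be done, already in one variable. Suppose $xe^{-\varphi x}=\int_{[0,\infty)}e^{-\lambda x}\mu(d\lambda)$ for all $x\ge0$, with a finite signed measure $\mu$. Both sides are analytic in $\mathrm{Re}\,x>0$ and continuous up to the imaginary axis, so they agree at $x=iy$; but there the left side has modulus $|y|$ and the right side is at most $\|\mu\|$.

With complex exponents it can be done: by Cauchy's formula, for $0<r\le\varphi$,
$$xe^{-\varphi x}=-\frac1{2\pi r}\int_0^{2\pi}e^{-i\omega}e^{-(\varphi+re^{i\omega})x}d\omega ,$$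
and every exponent on the right has nonnegative real part. The cost is the total mass $1/r$. Three requirements follow.

First, the exponents are now complex, so the log-Laplace equation must be solved for complex data, with $V$ staying in the right half-plane. Second, to differentiate in the direction $\beta=\alpha\psi^2$ we need $r\alpha|\psi|^2\lesssim\mathrm{Re}\,\psi$, that is, control of $|\psi|^2/\mathrm{Re}\,\psi$. Third, (7) contains $m=\langle X,1\rangle$, the derivative in the direction $1$, and $1$ is not dominated by $\mathrm{Re}\,\psi$ where $\psi$ vanishes. The cure for the third is to localize $m$ near $c$ by a cutoff and expand the cutoff in the functions $e^{-(1+i\theta)m/c}$: this adds $(1+i\theta)/c$ to $\psi$, which bounds the real part below by $1/c$, and it also makes $m-c$ small.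

## Discs tangent to the imaginary axis and the complex log-Laplace equation

For $z=x+iy\in\mathbb C$ put $p(z)=|z|^2/x$ if $x>0$, $p(0)=0$, and $p(z)=\infty$ otherwise. For example $p(x)=x$ for $x\ge0$, and $p(1+i)=2$. We use four facts.

1. $p(z)=\sup_{\tau\in\mathbb R}\{(1-\tau^2)x+2\tau y\}$. For $x>0$ the maximum is at $\tau=y/x$ and equals $x+y^2/x$. For $x=0$ the supremum is $0$ or $\infty$ according as $y=0$ or not. For $x<0$ let $\tau^2\to\infty$.
2. So $p$ is a supremum of real-linear functionals. Hence it is lower semicontinuous, positively homogeneous and subadditive, and $p(\int z\,d\mu)\le\int p(z)\,d\mu$ for probability measures $\mu$ and bounded Borel $z$.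
3. For $N>0$, $p(z)\le N$ if and only if $|z|^2\le N\,\mathrm{Re}\,z$, that is, $z$ lies in the closed disc with diameter $[0,N]$. Then $\mathrm{Re}\,z\ge0$ and $|z|\le N$.
4. If $z\ne0$, then $p(z)<\infty$ if and only if $\mathrm{Re}\,z>0$, if and only if $\mathrm{Re}(1/z)>0$, and then $p(z)=1/\mathrm{Re}(1/z)$.

By fact 4 the disc of size $N$ is the half-plane $\mathrm{Re}(1/z)\ge1/N$ in the variable $1/z$. Formula (2) moves $1/z$ to the right, so it maps discs into smaller discs. Lemma 4 shows that this persists with space and diffusion.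

**Definition.** $\mathcal D$ is the set of bounded Borel $\varphi:\mathbb R\to\mathbb C$ with $[\varphi]:=\sup_xp(\varphi(x))<\infty$. For $\varphi\in\mathcal D$ and a finite measure $X$ put $e_\varphi(X)=e^{-\langle X,\varphi\rangle}$; then $|e_\varphi|\le1$.

Every bounded Borel $\varphi\ge0$ lies in $\mathcal D$, with $[\varphi]=\sup\varphi$; the constant $(1+i\theta)/c$ has $[\,\cdot\,]=(1+\theta^2)/c$; the constant $i$ is not in $\mathcal D$.

**Lemma 4.** Let $c>0$, $\varphi\in\mathcal D$, $0<N<\infty$, $N\ge[\varphi]$. For every $T'<\infty$ there is a bounded Borel $V$ on $[0,T']\times\mathbb R$ with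
$$V_t=S_t\varphi-\frac c2\int_0^tS_{t-r}(\alpha V_r^2)\,dr,\qquad[V_t]\le N_t:=\Big(\frac1N+\frac{ca}4t\Big)^{-1}. \tag{8}$$

*Proof.* Put $K=cbN$, $\eta(x)=c\alpha(x)/(2K)=\alpha(x)/(2bN)$ and $\eta'=ca/(4K)$. Then $\eta N\le\frac12$ and $\eta'\le\eta/2$.

**Step 1: one small nonlinear step shrinks discs.** We claim: if $p(z)\le\bar N$ with $0<\bar N\le N$, then
$$p(z-\eta z^2)\le\frac{\bar N}{1+\eta\bar N}\le\bar N-\eta'\bar N^2 .$$
For $z=0$ the first inequality is trivial. Let $z\ne0$, $w=\eta z$ with real part $x$, and $\rho=\eta\bar N\le\frac12$. From $|z|^2\le\bar N\,\mathrm{Re}\,z$ we get $|w|^2\le\rho x$, so $0\le x\le\rho\le\frac12$, $|w|\le\frac12$, and $|1-w|^2=1-2x+|w|^2\le1-(2-\rho)x\le1-x$. Hence $\mathrm{Re}\frac1{1-w}=\frac{1-x}{|1-w|^2}\ge1$. Since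
$$\frac1{z-\eta z^2}=\frac1z+\frac\eta{1-\eta z},$$
we obtain $\mathrm{Re}\frac1{z-\eta z^2}\ge\frac1{\bar N}+\eta$, which by fact 4 is the first inequality. The second is equivalent to $(1-\eta'\bar N)(1+\eta\bar N)\ge1$, that is, to $\eta-\eta'-\eta\eta'\bar N\ge0$. This holds because $\eta\bar N\le\frac12$ and $\eta-\frac32\eta'\ge\frac14\eta$.

**Step 2: a fixed point problem made of averages.** We rewrite (8) so that the right side is an average, to which fact 2 applies. Let $\mathcal S$ be the set of bounded Borel $V$ on $[0,T']\times\mathbb R$ with $[V_t]\le N_t$ for all $t$. It contains $V_t\equiv N_t$ and is closed under uniform convergence, since discs are closed. For $V\in\mathcal S$ let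
$$(\mathcal TV)_t=e^{-Kt}S_t\varphi+\int_0^tKe^{-K(t-r)}S_{t-r}(V_r-\eta V_r^2)\,dr .$$
The right side is an average with total weight $e^{-Kt}+\int_0^tKe^{-K(t-r)}dr=1$. By fact 2 and Step 1 (with $\bar N=N_r\le N$),
$$[(\mathcal TV)_t]\le e^{-Kt}N+\int_0^tKe^{-K(t-r)}(N_r-\eta'N_r^2)\,dr=N_t .$$
The equality holds because $N_r'=-\frac{ca}4N_r^2=-K\eta'N_r^2$, so $\frac d{dr}(e^{Kr}N_r)=Ke^{Kr}(N_r-\eta'N_r^2)$. Thus $\mathcal T\mathcal S\subset\mathcal S$.

**Step 3: solve it.** On $\{|z|\le N\}$ the map $z\mapsto z-\eta z^2$ has Lipschitz constant at most $1+2\eta N\le2$. So successive differences of the Picard iterates of $\mathcal T$, started at $N_t$, are at most $\mathrm{const}\cdot(2Kt)^n/n!$ in sup norm, and the iterates converge uniformly to a fixed point $V\in\mathcal S$.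

**Step 4: the fixed point satisfies (8).** Put $g_r=-\frac c2\alpha V_r^2=-K\eta V_r^2$ and $U_t=S_t\varphi+\int_0^tS_{t-r}g_r\,dr$. By Fubini,
$$\int_0^tKe^{-K(t-r)}S_{t-r}U_r\,dr=(1-e^{-Kt})S_t\varphi+\int_0^t(1-e^{-K(t-q)})S_{t-q}g_q\,dq=U_t-e^{-Kt}S_t\varphi-\int_0^te^{-K(t-r)}S_{t-r}g_r\,dr .$$
The fixed point equation reads $V_t=e^{-Kt}S_t\varphi+\int_0^tKe^{-K(t-r)}S_{t-r}V_r\,dr+\int_0^te^{-K(t-r)}S_{t-r}g_r\,dr$. Subtracting, $U_t-V_t=\int_0^tKe^{-K(t-r)}S_{t-r}(U_r-V_r)\,dr$, and Gronwall's inequality gives $U=V$. $\square$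

**Lemma 5 (Cauchy).** Let $\varphi_0\in\mathcal D$, $\beta$ bounded Borel (complex), $r>0$, and $r|\beta|\le\frac12\mathrm{Re}\,\varphi_0$ pointwise. Then for every finite measure $X$
$$\langle X,\beta\rangle e_{\varphi_0}(X)=-\frac1{2\pi r}\int_0^{2\pi}e^{-i\omega}e_{\varphi_0+re^{i\omega}\beta}(X)\,d\omega,\qquad[\varphi_0+re^{i\omega}\beta]\le\tfrac92[\varphi_0].$$

*Proof.* The function $F(\delta)=e^{-\langle X,\varphi_0+\delta\beta\rangle}$ is entire and the left side is $-F'(0)$; Cauchy's formula on $|\delta|=r$ gives the identity. Next, $|\varphi_0+re^{i\omega}\beta|\le\frac32|\varphi_0|$ and its real part is at least $\frac12\mathrm{Re}\,\varphi_0$. So where $\mathrm{Re}\,\varphi_0>0$, $p$ is at most $\frac94|\varphi_0|^2/(\frac12\mathrm{Re}\,\varphi_0)=\frac92p(\varphi_0)$. Where $\mathrm{Re}\,\varphi_0=0$, both $\varphi_0$ and $\beta$ vanish. $\square$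

## Localizing the mass on a logarithmic scale

Fix $\chi\in C_c^\infty((-1,1))$, $\chi\ge0$, with $\sum_{k\in\mathbb Z}\chi(y-k)=1$ for all $y$. (Take a bump in $C_c^\infty((-1,1))$ that is positive on $[-\frac12,\frac12]$ and divide by the sum of its integer translates.) For $\varepsilon\in(0,1]$ let $\check\chi(z)=\chi(\varepsilon^{-1}\log z)$ for $z>0$, $\check\chi(z)=0$ for $z\le0$, and
$$c_k=e^{\varepsilon k},\qquad\chi_k(m)=\check\chi(m/c_k),\qquad k\in\mathbb Z .$$
Then $\sum_k\chi_k=1$ on $(0,\infty)$. The function $\chi_k$ vanishes outside $I_k=\{m>0:|\varepsilon^{-1}\log m-k|<1\}$, and on $I_k$ only $\chi_{k-1},\chi_k,\chi_{k+1}$ can be nonzero. Cutting off $m$ produces derivative terms, which we name: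
$$A(z)=\check\chi(z)(z-1),\qquad B(z)=z\check\chi''(z),\qquad\Gamma(z)=z\check\chi'(z),$$
all in $C_c^\infty((e^{-\varepsilon},e^\varepsilon))$. For $G\in\{A,B,\Gamma\}$ let $\hat G(\theta)=\frac1{2\pi}\int G(z)e^ze^{i\theta z}dz$, a Schwartz function. By Fourier inversion
$$G(z)=\int\hat G(\theta)e^{-(1+i\theta)z}d\theta,\qquad z\in\mathbb R. \tag{9}$$
Let $\Lambda_\varepsilon=\int(|\hat A|+|\hat B|+|\hat\Gamma|)(1+\theta^2)\,d\theta<\infty$. We will need one quantity to be small with $\varepsilon$.

**Lemma 6.** $\|\hat A\|_{L^1}\le K_1\varepsilon$ for all $\varepsilon\in(0,1]$, with $K_1$ depending only on $\chi$.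

*Proof.* For $\rho>0$, Cauchy–Schwarz with the weight $1+\theta^2/\rho^2$ gives $\|g\|_1\le(\pi\rho)^{1/2}(\|g\|_2^2+\|\theta g\|_2^2/\rho^2)^{1/2}$. With $\rho=\|\theta g\|_2/\|g\|_2$ this is $\|g\|_1\le(2\pi\|g\|_2\|\theta g\|_2)^{1/2}$. By Plancherel, $\|\hat A\|_2^2=\frac1{2\pi}\|Ae^z\|_2^2$ and $\|\theta\hat A\|_2^2=\frac1{2\pi}\|(Ae^z)'\|_2^2$, so
$$\|\hat A\|_1\le\big(\|Ae^z\|_2\,\|(Ae^z)'\|_2\big)^{1/2}.$$
On the support, $|z-1|\le e^\varepsilon-1\le2\varepsilon$, so $|A|\le2\varepsilon$ (note $0\le\chi\le1$), $e^z\le e^e$, and $|A'|\le1+\|\chi'\|_\infty\varepsilon^{-1}z^{-1}|z-1|\le1+2e\|\chi'\|_\infty$. The support has length at most $2\sinh\varepsilon\le3\varepsilon$. So the two norms are at most $\mathrm{const}\cdot\varepsilon^{3/2}$ and $\mathrm{const}\cdot\varepsilon^{1/2}$, with constants depending on $\chi$ only. $\square$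

Now fix $\varepsilon\in(0,1]$ and then $T_0\in(0,1]$, depending only on $a,b,\chi$, with
$$\frac{168\,bK_1\varepsilon}a\le\frac14,\qquad504\,b\Lambda T_0^{1/4}\Big(1+\frac4a\Big)\le\frac14,\qquad\Lambda:=\Lambda_\varepsilon. \tag{10}$$

## The localized drift as a superposition of exponentials

Let $X$ be as above, under $Q$ on $[0,T]$. Let $s_0+s\le T$, let $Z$ be $\mathcal F_{s_0}$-measurable with $|Z|\le1$, and let $k\in\mathbb Z$, $c=c_k$, $\varphi\in\mathcal D$, $N>0$, $N\ge[\varphi]$. Take $V$ from Lemma 4 and $\psi_t=V_{s-t}$ for $0\le t\le s$. Substituting $r\to s-r$ in (8),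
$$\psi_t=S_{s-t}\varphi-\int_t^sS_{r-t}\big(\tfrac c2\alpha\psi_r^2\big)dr,\qquad[\psi_t]\le N_{s-t}. \tag{11}$$

**Lemma 7.** With $X=X_{s_0+t}$, $m=m_{s_0+t}$ and
$$\mathcal E_t=e_{\psi_t}(X)\Big\{\tfrac12\chi_k(m)(m-c)\langle X,\alpha\psi_t^2\rangle+\tfrac12\chi_k''(m)m\langle X,\alpha\rangle-\chi_k'(m)m\langle X,\alpha\psi_t\rangle\Big\},$$
one has
$$E[Z\chi_k(m_{s_0+s})e_\varphi(X_{s_0+s})]=E[Z\chi_k(m_{s_0})e_{V_s}(X_{s_0})]+\int_0^sE[Z\mathcal E_t]\,dt. \tag{12}$$

*Proof.* By (11) and Lemma 3 with $k_r=\frac c2\alpha\psi_r^2$, the continuous semimartingale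
$$Y_t=\langle X_{s_0},\psi_0\rangle+\int_0^t\langle X_{s_0+r},\tfrac c2\alpha\psi_r^2\rangle dr+\int_{s_0}^{s_0+t}\!\!\int\psi_{r-s_0}\,dM$$
equals $\langle X_{s_0+t},\psi_t\rangle$ a.s. for each $t\in[0,s]$. In particular $\mathrm{Re}\,Y_t\ge0$ for rational $t$, hence for all $t$, a.s. From the covariation density $m\alpha X$ of $M$,
$$d[Y]=m\langle X,\alpha\psi^2\rangle dt,\qquad d\langle m\rangle=m\langle X,\alpha\rangle dt,\qquad d\langle m,Y\rangle=m\langle X,\alpha\psi\rangle dt .$$
Itô's formula gives
$$d\big(\chi_k(m)e^{-Y}\big)=e^{-Y}\big\{\chi_k'dm-\chi_kdY+\tfrac12\chi_k''d\langle m\rangle+\tfrac12\chi_kd[Y]-\chi_k'd\langle m,Y\rangle\big\}.$$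
The drift of $-\chi_kdY$ is $-\frac c2\chi_k\langle X,\alpha\psi^2\rangle dt$, and it combines with $\frac12\chi_kd[Y]$ into the first term of $\mathcal E$. Since $e^{-Y_t}=e_{\psi_t}(X_{s_0+t})$ a.s. for each $t$, the drift is $\mathcal E_t$ a.s., for a.e. $t$. On the support of $\chi_k$ we have $m\le ec$, and $|\langle X,\alpha\psi^q\rangle|\le bmN^q$; so $\mathcal E$ is bounded, and the local martingale part $\int e^{-Y}(\chi_k'\,dm-\chi_k\psi\,dM)$ has bounded bracket density. It is therefore a martingale. Multiply by $Z$ and take expectations; at the ends, $\psi_s=V_0=\varphi$ and $\psi_0=V_s$. $\square$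

**Lemma 8.** Write $N_*=N_{s-t}$ and $n_*=cN_*$. Then $\mathcal E_t$ is a sum over $j\in\{k-1,k,k+1\}$ and over three terms of integrals
$$\int_{\mathbb R}\int_0^{2\pi}q_t(\theta,\omega)\,\chi_j(m)\,e_{\varphi'}(X)\,d\omega\,d\theta,\qquad\varphi'=\varphi'_{t,\theta,\omega}\in\mathcal D,$$
with $q$ and $\varphi'$ deterministic and jointly Borel, not depending on the solution. In every case
$$1+c_j[\varphi']\le14(1+\theta^2+n_*), \tag{13}$$
and for the three terms $\int_0^{2\pi}|q_t|\,d\omega$ is at most, respectively,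
$$b\,n_*|\hat A(\theta)|,\qquad b|\hat B(\theta)|,\qquad b(1+n_*^{1/2})|\hat\Gamma(\theta)|. \tag{14}$$

*Proof.* **Step 1: expand in $m$.** We replace the functions of $m$ by exponentials. By definition
$$\chi_k(m)(m-c)=cA(m/c),\qquad\chi_k''(m)m=c^{-1}B(m/c),\qquad\chi_k'(m)m=\Gamma(m/c).$$
All three vanish for $m\notin I_k$, and $\sum_{|j-k|\le1}\chi_j=1$ on $I_k$, so multiplication by this sum changes nothing. We keep this factor because our functionals must carry a cutoff. Now apply (9), with $e^{-(1+i\theta)m/c}=e_{(1+i\theta)/c}(X)$ because $m=\langle X,1\rangle$. With $\varphi_0=\psi_t+(1+i\theta)/c$,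
$$\mathcal E_t=\sum_{|j-k|\le1}\chi_j(m)\int\Big\{\tfrac c2\hat A(\theta)\langle X,\alpha\psi_t^2\rangle+\tfrac1{2c}\hat B(\theta)\langle X,\alpha\rangle-\hat\Gamma(\theta)\langle X,\alpha\psi_t\rangle\Big\}e_{\varphi_0}(X)\,d\theta .$$
Here $\mathrm{Re}\,\varphi_0=\mathrm{Re}\,\psi_t+\frac1c$, and by subadditivity $[\varphi_0]\le N_*+(1+\theta^2)/c$.

**Step 2: remove the linear factors by Lemma 5.** We choose a radius in each case and verify $r|\beta|\le\frac12\mathrm{Re}\,\varphi_0$.

- For $\beta=\alpha\psi_t^2$ take $r=\frac1{2bN_*}$: $\;r\alpha|\psi_t|^2\le\frac1{2N_*}|\psi_t|^2\le\frac12\mathrm{Re}\,\psi_t\le\frac12\mathrm{Re}\,\varphi_0$.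
- For $\beta=\alpha$ take $r=\frac1{2bc}$: $\;r\alpha\le\frac1{2c}\le\frac12\mathrm{Re}\,\varphi_0$.
- For $\beta=\alpha\psi_t$ take $r=\frac1{b(1+n_*^{1/2})}$: $\;|\psi_t|\le(N_*\mathrm{Re}\,\psi_t)^{1/2}=n_*^{1/2}(\mathrm{Re}\,\psi_t/c)^{1/2}\le\frac12n_*^{1/2}(\mathrm{Re}\,\psi_t+\frac1c)=\frac12n_*^{1/2}\mathrm{Re}\,\varphi_0$, so $r\alpha|\psi_t|\le\frac12\mathrm{Re}\,\varphi_0$.

Lemma 5 gives the representation, with $\varphi'=\varphi_0+re^{i\omega}\beta$. The coefficient integrates in $\omega$ to at most the prefactor times $1/r$, which is $\frac c2|\hat A|\cdot2bN_*$, $\frac1{2c}|\hat B|\cdot2bc$ and $|\hat\Gamma|\cdot b(1+n_*^{1/2})$: this is (14). Finally $c_j\le e^\varepsilon c\le ec$ and $[\varphi']\le\frac92[\varphi_0]$, so $1+c_j[\varphi']\le1+\frac{9e}2(n_*+1+\theta^2)\le14(1+\theta^2+n_*)$, since $\frac{9e}2<13$. $\square$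

## The contraction

Let $(X^i,Q^i)$, $i=1,2$, arise from two solutions, with the same $T$; let $Z^i$ be $\mathcal F^i_{s_0}$-measurable with $|Z^i|\le1$, and define, for $k\in\mathbb Z$ and $\varphi\in\mathcal D$,
$$d_s(k,\varphi)=E^{Q^1}[Z^1\chi_k(m^1_{s_0+s})e_\varphi(X^1_{s_0+s})]-E^{Q^2}[Z^2\chi_k(m^2_{s_0+s})e_\varphi(X^2_{s_0+s})].$$

**Proposition 9.** If $d_0(k,\varphi)=0$ for all $k\in\mathbb Z$, $\varphi\in\mathcal D$, then $d_s(k,\varphi)=0$ for all $k,\varphi$ and all $s\in[0,T-s_0]$.

*Proof.* The natural size of a pair $(k,\varphi)$ is the dimensionless number $c_k[\varphi]$. Accordingly let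
$$D=\sup\frac{|d_s(k,\varphi)|}{1+c_k[\varphi]},\qquad k\in\mathbb Z,\ \varphi\in\mathcal D,\ s\in[0,T_0\wedge(T-s_0)].$$
Then $D\le2$. We show $D\le\frac12D$.

**Step 1: bound $d$ by $D$.** Subtract (12) for $i=1,2$, with the same deterministic $V$. The first terms on the right give $d_0(k,V_s)=0$, since $V_s\in\mathcal D$. Insert Lemma 8. The coefficients are integrable in $(t,\theta,\omega)$ and $|\chi_je_{\varphi'}|\le1$, so Fubini applies and the difference of the integrals becomes an integral of $q_t\,d_t(j,\varphi')$. Use $|d_t(j,\varphi')|\le D(1+c_j[\varphi'])$, (13), (14), and the three values of $j$ ($3\cdot14=42$). With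
$$n=cN,\qquad n_r=cN_r=\Big(\frac1n+\frac a4r\Big)^{-1},\qquad r=s-t,$$
we get
$$|d_s(k,\varphi)|\le42\,bD\int_0^s\Big\{n_r\!\int|\hat A|(1+\theta^2+n_r)d\theta+\int|\hat B|(1+\theta^2+n_r)d\theta+(1+n_r^{1/2})\!\int|\hat\Gamma|(1+\theta^2+n_r)d\theta\Big\}dr .$$

**Step 2: isolate the critical term.** In the $\hat A$-term split $1+\theta^2+n_r$ and use Lemma 6 on the part with $n_r$. The braces are at most
$$K_1\varepsilon n_r^2+\Lambda\big[n_r+(1+n_r)+(1+n_r^{1/2})(1+n_r)\big]=K_1\varepsilon n_r^2+\Lambda\big[2+3n_r+n_r^{1/2}+n_r^{3/2}\big]\le K_1\varepsilon n_r^2+6\Lambda(1+n_r^{3/2});$$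
for the last inequality treat $n_r\le1$ and $n_r\ge1$ separately.

The term $n_r^2$ is why $\varepsilon$ must be small. Since $n_r'=-\frac a4n_r^2$, we have $\int_0^sn_r^2dr=\frac4a(n-n_s)$ with $n_s\le\frac4{as}$. For fixed $s$ and $n\to\infty$ the ratio to the weight $1+n$ tends to $\frac4a$, however short $s$ is. Short time does not help here; only the factor $K_1\varepsilon$ does. The remaining powers are subcritical, and short time handles them.

**Step 3: integrate.** We have $\int_0^\infty n_r^2dr=\frac{4n}a$, and by Hölder $\int_0^sn_r^{3/2}dr\le s^{1/4}(4n/a)^{3/4}\le s^{1/4}(1+\frac{4n}a)$. For $s\le T_0\le1$, using $s\le T_0^{1/4}$ and $1+\frac{4n}a\le(1+\frac4a)(1+n)$,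
$$|d_s(k,\varphi)|\le D\Big[\frac{168\,bK_1\varepsilon}a\,n+252\,b\Lambda\cdot2T_0^{1/4}\Big(1+\frac4a\Big)(1+n)\Big]\le D\Big[\frac n4+\frac{1+n}4\Big]\le\tfrac12D(1+c_kN)$$
by (10). Let $N\downarrow[\varphi]$. Then $|d_s(k,\varphi)|\le\frac12D(1+c_k[\varphi])$, hence $D\le\frac12D$. As $D\le2<\infty$, $D=0$.

**Step 4: iterate in time.** If $s_0+T_0<T$, start again at $s_0+T_0$: there all $d$'s vanish and the $Z^i$ are still measurable. Since $T_0$ depends only on $a,b,\chi$, finitely many steps reach $T$. $\square$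

## From one time to the law of the path

**Lemma 10.** If the two solutions have initial densities with the same law, then $X^1$ under $Q^1$ and $X^2$ under $Q^2$ have the same law on $C([0,T],C_{\rm tem})$.

*Proof.* **Step 1: finite-dimensional laws, as random measures.** We show by induction on $n$ that for $0\le t_1\le\dots\le t_n\le T$ the vectors $(X^i_{t_1},\dots,X^i_{t_n})$, $i=1,2$, have the same law. We pass from $n$ to $n+1$. For $n=0$ put $s_0=0$, $Z^i=1$. Then $d_0=0$, because $X_0^i=u_0^i$, $m_0^i=1$ and $Q^i=P^i$ on $\mathcal F_0^i$. For $n\ge1$ put $s_0=t_n$ and $Z^i=\prod_{l\le n}e^{-\langle X^i_{t_l},\psi_l\rangle}$ with bounded Borel $\psi_l\ge0$. Then $d_0=0$ by the induction hypothesis, since $\chi_k(m^i_{t_n})e_\varphi(X^i_{t_n})Z^i$ is a function of $(X^i_{t_1},\dots,X^i_{t_n})$. In both cases Proposition 9 gives $d_{t_{n+1}-s_0}(k,\varphi)=0$ for all $k$. Sum over $k$, using $\sum_k\chi_k(m)=1$ for $m>0$ and bounded convergence: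
$$E^{Q^1}[Z^1e_\varphi(X^1_{t_{n+1}})]=E^{Q^2}[Z^2e_\varphi(X^2_{t_{n+1}})]$$
for every bounded Borel $\varphi\ge0$, since such $\varphi$ lies in $\mathcal D$. Joint Laplace functionals determine joint laws of random finite measures, so the claim holds for $n+1$.

**Step 2: from measures to paths.** The values $X_t(x)$ are limits of $\langle X_t,\cdot\rangle$ at mollifiers, so the joint laws of finitely many values $X_{t_l}(x_j)$ agree. It remains to see that evaluations $w\mapsto w(t,x)$ generate the Borel $\sigma$-field of $C([0,T],C_{\rm tem})$. This space is separable and metrizable, with topology given by $\sup_{t\le T}|w(t)|_{1/n}$, $n\ge1$. Each such norm of $w-w_0$ is a supremum over rational $(t,x)$ of measurable evaluations, so norm balls are measurable, and by separability every open set is a countable union of finite intersections of such balls. $\square$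

## Recovering the density from the path of $X$

To return to $P$ we must know the law of $X$ together with $J$ from (5). Since $J$ is a stochastic integral, this requires an argument.

**Lemma 11.** There are measurable functionals $J^{l,n}$ of the path of $X$ on $[0,T]$, the same for all solutions, with $\lim_{l\to\infty}\lim_{n\to\infty}J^{l,n}(X)=J$, each limit in probability under $Q$.

*Proof.* We have $J=\int_0^T\!\int k_s(y)\,M(ds,dy)$ with $k=\vartheta/m$. Since $m$ is continuous and positive, $k$ is pathwise bounded on $[0,T]\times\mathbb R$. Since $m=\langle X,1\rangle$, $u=X/m$ and $\vartheta_s(y)=1+R(s,y,u)/\alpha(y)$, where $R(s,y,\cdot)$ depends only on the path up to $s$, $k_s(y)$ is a fixed measurable functional of $(s,y)$ and of $X$ on $[0,s]$.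

**Step 1: approximants that (6) can evaluate.** The aim is integrands that are piecewise constant in time and smooth in space. Take $\zeta_l\in C_c^\infty$, $0\le\zeta_l\le1$, $\zeta_l=1$ on $[-l,l]$, and mollifiers $\rho_{1/l}$; put $k_s^l=\zeta_l\,(\rho_{1/l}*k_s)$. With $\tau_i=iT/n$, let
$$k_s^{l,n}=\kappa_i:=\frac nT\int_{\tau_{i-1}}^{\tau_i}k^l_r\,dr\quad\text{for }s\in(\tau_i,\tau_{i+1}],\ 1\le i\le n-1,\qquad k_s^{l,n}=0\quad\text{for }s\le\tau_1 .$$
Each $\kappa_i$ is an $\mathcal F_{\tau_i}$-measurable random $C_c^\infty$ function with fixed compact support. We claim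
$$J^{l,n}:=\int_0^T\!\!\int k^{l,n}\,dM=\sum_{i=1}^{n-1}\Big[\langle X_{\tau_{i+1}}-X_{\tau_i},\kappa_i\rangle-\int_{\tau_i}^{\tau_{i+1}}\langle X_s,\kappa_i''\rangle ds\Big]. \tag{15}$$
If $\kappa_i=\sum_q1_{A_q}g_q$ with countably many disjoint $A_q\in\mathcal F_{\tau_i}$ and fixed $g_q$, this is (6) on each $A_q$. In general, the $C^2$ functions supported in a fixed compact set form a separable Banach space; so $\kappa_i$ is a uniform limit, in $C^2$ norm, of countably-valued $\mathcal F_{\tau_i}$-measurable $C^2$ functions supported in a fixed compact set. Both sides converge in probability: on the right the error is at most a pathwise constant times the $C^2$ distance, and on the left the bracket of the difference is at most $b\int_0^Tm_s^2ds$ times the squared sup distance. So (15) holds, and its right side is a fixed measurable functional of $X$.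

**Step 2: $n\to\infty$.** The operators sending a function on $[0,T]$ to its averages over the preceding grid interval (and to $0$ on $[0,\tau_1]$) are contractions of $L^2([0,T])$ by Cauchy–Schwarz, and converge to the identity on continuous functions, hence strongly. So for every path and every $y$, $k^{l,n}_\cdot(y)\to k^l_\cdot(y)$ in $L^2([0,T])$. Since $m^2\alpha u$ is pathwise bounded on $[0,T]\times\mathrm{supp}\,\zeta_l$ and $k^{l,n},k^l$ are pathwise bounded, dominated convergence in $y$ gives $\int_0^T\!\int|k^{l,n}-k^l|^2m^2\alpha u\,dy\,ds\to0$ a.s. Hence $J^{l,n}\to J^l:=\int_0^T\!\int k^l\,dM$ in probability.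

**Step 3: $l\to\infty$.** For each $s$, $k_s^l\to k_s$ for a.e. $y$, with a pathwise uniform bound, and $m^2\alpha u$ is integrable on $[0,T]\times\mathbb R$. So $\int_0^T\!\int|k^l-k|^2m^2\alpha u\,dy\,ds\to0$ a.s., and $J^l\to J$ in probability. $\square$

*Proof of Theorem 1, part 1.* By Lemma 10, $X^1$ and $X^2$ have the same law; so, by Lemma 11, $(X^1,J^{l,n}(X^1))$ and $(X^2,J^{l,n}(X^2))$ have the same law for all $l,n$, and in the limit $(X^1,J^1)$ and $(X^2,J^2)$ have the same law. Moreover $m^i$, $u^i$, $\vartheta^i$ and $\int_0^T\langle u^i_s,\alpha(\vartheta_s^i)^2\rangle ds$ are the same measurable functionals of $X^i$. By (5), for every bounded Borel $H\ge0$ on $C([0,T],C_{\rm tem})$,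
$$E^{P^i}[H(u^i)]=E^{Q^i}\Big[H(X^i/m^i)\exp\Big(J^i-\tfrac12\int_0^T\langle u_s^i,\alpha(\vartheta_s^i)^2\rangle ds\Big)\Big]$$
does not depend on $i$. As $T$ is arbitrary, $u^1$ and $u^2$ have the same law on $C([0,\infty),C_{\rm tem})$. This proves part 1, and with it Corollary 2. $\blacksquare$

## The Markov property

Allowing random initial densities in part 1 makes part 2 short.

*Proof of Theorem 1, part 2.* Let $\Xi\ge0$ be bounded and $\mathcal F_{s_0}$-measurable with $E\Xi>0$, and let $\xi=E[\Xi|u_{s_0}]$. Consider the probabilities $\Xi P/E\Xi$ and $\xi P/E\Xi$. Under $P$ the noise after time $s_0+t$ is independent of $\mathcal F_{s_0+t}$. The densities are $\mathcal F_{s_0}$-measurable, hence $\mathcal F_{s_0+t}$-measurable, so this independence and the law of the noise after $s_0+t$ are unchanged under both. Therefore, under either probability, $u_{s_0+\cdot}$ with the shifted noise and the filtration $(\mathcal F_{s_0+t})_{t\ge0}$ is a solution of the same equation: because $R(s,x,w)=\bar R(x,w(s))$,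 the equation is time-homogeneous. The initial density $u_{s_0}$ has the same law under both, since $E[\Xi g(u_{s_0})]=E[\xi g(u_{s_0})]$ for bounded Borel $g$. By part 1, for bounded Borel $H$,
$$E[\Xi H(u_{s_0+\cdot})]=E[\xi H(u_{s_0+\cdot})]=E\big[\xi\,E[H(u_{s_0+\cdot})|u_{s_0}]\big]=E\big[\Xi\,E[H(u_{s_0+\cdot})|u_{s_0}]\big];$$
the last two equalities hold because $\xi$ and the inner conditional expectation are functions of $u_{s_0}$. Since $\Xi$ is arbitrary, $E[H(u_{s_0+\cdot})|\mathcal F_{s_0}]=E[H(u_{s_0+\cdot})|u_{s_0}]$. $\blacksquare$
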